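# Tubes in $\mathbb{C}P^n$ and the Homology Class of Their Core

## Points and balls: the case $k=0$

Write $\Sigma=S^{2n+1}\subset\mathbb C^{n+1}$, and let $\mathbb{C}P^n$ carry the Fubini–Study metric, normalized so that the Hopf map $\Sigma\to\mathbb{C}P^n$ is a Riemannian submersion (a change of scale only rescales $\varepsilon$). Then
$$d([x],[y])=\min_{|\lambda|=1}\angle(x,\lambda y)=\arccos|\langle x,y\rangle|\qquad(x,y\in\Sigma),$$
and the diameter is $\pi/2$. For $X\subset\mathbb{C}P^n$ and $\varepsilon>0$ let $U_\varepsilon(X)$ be the set of points at distance less than $\varepsilon$ from $X$. Let $\tilde X\subset\Sigma$ be the preimage of $X$. Then $U_\varepsilon(\tilde X)$ is the preimage of $U_\varepsilon(X)$. All Hopf fibers have the same length, so the fraction of $\Sigma$ filled by $U_\varepsilon(\tilde X)$ equals the fraction of $\mathbb{C}P^n$ filled by $U_\varepsilon(X)$.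

We shall compare the neighborhood of a closed oriented submanifold with that of a linear subspace of the same dimension. In dimension $0$, $M$ is a finite set of points with signs, and $[M]=d[\mathrm{pt}]$ with $d$ the sum of the signs.

**Proposition 1.** *If $d\ne0$, then $\mathrm{Vol}\,U_\varepsilon(M)\ge\mathrm{Vol}\,U_\varepsilon(\mathrm{pt})=\sin^{2n}\!\varepsilon\;\mathrm{Vol}(\mathbb{C}P^n)$ for $0<\varepsilon\le\pi/2$.*

**Proof.** Since $d\neq0$, $M$ is nonempty, so $U_\varepsilon(M)$ contains an $\varepsilon$-ball, and all $\varepsilon$-balls are congruent. The volume of the ball is the case $k=0$ of the following computation, which we need for all $0\le k<n$. Put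
$$N=2n+2,\quad m=2(n-k)\ge2,\quad q=N-m-1=2k+1,\quad r=n-k+1,\quad 2r=m+2.$$
Write $y\in\Sigma$ as $y=(\cos\theta\,a,\sin\theta\,b)$ with $a\in S^{2k+1}\subset\mathbb C^{k+1}$, $b\in S^{m-1}\subset\mathbb C^{n-k}$, $\theta\in[0,\pi/2]$. The $\theta$-direction has unit speed, the directions along $a$ are scaled by $\cos\theta$, those along $b$ by $\sin\theta$, and all are orthogonal. So the surface measure is $\cos^q\theta\,\sin^{m-1}\theta\,d\theta\,da\,db$. For $a'\in S^{2k+1}$ we have $|\langle(a',0),y\rangle|=\cos\theta\,|\langle a',a\rangle|\le\cos\theta$, with equality for $a'=a$. So the distance from $[y]$ to $\mathbb{C}P^k$ is $\theta$, and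
$$\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)=f(\varepsilon)\,\mathrm{Vol}(\mathbb{C}P^n),\qquad f(\varepsilon)=\frac{\int_0^\varepsilon\sin^{m-1}\theta\cos^q\theta\,d\theta}{\int_0^{\pi/2}\sin^{m-1}\theta\cos^q\theta\,d\theta}\qquad(0<\varepsilon\le\tfrac\pi2).\tag{1}$$
For $k=0$ we have $q=1$, $m=2n$, and $f(\varepsilon)=\sin^{2n}\varepsilon$. $\square$

What changes when points are replaced by $2k$-dimensional submanifolds with $k\ge1$? Nonemptiness is then too weak: a tiny sphere $S^{2k}$ in a chart is nonempty, and its $\varepsilon$-neighborhood is hardly larger than a ball, which has less volume than $U_\varepsilon(\mathbb{C}P^k)$ when $\varepsilon<\pi/2$ (a proof is in the last section). A nonzero homology class must give more than one point of $M$. The question is whether it gives enough.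

## Tubes of positive dimension: statements, and a line against a conic

From now on $1\le k<n$. The group $H_{2k}(\mathbb{C}P^n;\mathbb Z)$ is infinite cyclic, generated by $[\mathbb{C}P^k]$, so a closed oriented $2k$-dimensional submanifold $M$ has $[M]=d[\mathbb{C}P^k]$. We call $M$ *homologous to zero* if $d=0$. A consequence of the Wirtinger inequality is that $\mathrm{Vol}_{2k}(M)<\mathrm{Vol}_{2k}(\mathbb{C}P^k)$ forces $d=0$. The following $\varepsilon$-variation is posed as an open problem in "Metric invariants of Kähler manifolds.", https://www.ihes.fr/~gromov/wp-content/uploads/2018/08/metric_invariant.pdf.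

**Problem.** Let $M\subset\mathbb{C}P^n$ be a nonempty closed oriented $2k$-dimensional submanifold such that, for a given fixed $\varepsilon>0$, the $2n$-dimensional volume of $U_\varepsilon(M)$ is strictly less than that of $U_\varepsilon(\mathbb{C}P^k)$. Is $M$ homologous to zero?

The answer is yes. Put $h=c_1(\mathcal O(1))\in H^2(\mathbb{C}P^n)$.

**Theorem A.** *If a closed oriented $2k$-dimensional (smooth) submanifold $M$ has $[M]=d[\mathbb{C}P^k]$ with $d\ne0$, then $\mathrm{Vol}\,U_\varepsilon(M)\ge\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$ for every $\varepsilon>0$. Hence every $M$ as in the problem is homologous to zero.*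

**Theorem B.** *Let $X\subset\mathbb{C}P^n$ be closed, and let $h^k|_X\ne0$ in Čech cohomology with coefficients in some field. Then $\mathrm{Vol}\,U_\varepsilon(X)\ge\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$ for every $\varepsilon>0$.*

**Theorem C.** *For $0<\varepsilon<\pi/2$ and $d\in\mathbb Z$, the infimum of $\mathrm{Vol}\,U_\varepsilon(M)$ over nonempty closed oriented $2k$-submanifolds with $[M]=d[\mathbb{C}P^k]$ is $\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$ if $d\neq0$, and $\mathrm{Vol}\,U_\varepsilon(\mathrm{pt})<\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$ if $d=0$.*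

If $\varepsilon\ge\pi/2$ and $X\ni[x]$, then $U_\varepsilon(X)$ contains every $[y]$ with $\langle x,y\rangle\ne0$, the complement of a hyperplane, so it has full volume. Theorems A and B are then trivial, and the hypothesis of the problem never holds. **From now on $0<\varepsilon<\pi/2$.**

**Example (line and conic in $\mathbb{C}P^2$).** For $n=2$, $k=1$, (1) gives $f(\varepsilon)=1-\cos^4\varepsilon=\sin^2\varepsilon\,(1+\cos^2\varepsilon)$. Let $Q=\{x^{T}x=0\}$ be the smooth conic, so $d=2$. Multiply a unit vector $x\in\mathbb C^3$ by a phase so that $x^Tx\ge0$. Then $\mathrm{Re}\,x\perp\mathrm{Im}\,x$ and $|\mathrm{Re}\,x|\ge|\mathrm{Im}\,x|$, so up to $SO(3)$ we have $x=x_t=\cos t\,e_1+i\sin t\,e_2$ with $t\in[0,\pi/4]$. With $w_\pm=(e_1\pm ie_2)/\sqrt2$ this reads $x_t=\cos(\frac\pi4-t)w_++\sin(\frac\pi4-t)w_-$. A unit vector $y=\alpha w_++\beta w_-+\gamma e_3$ lies over $Q$ iff $2\alpha\beta+\gamma^2=0$. Then $1=|\alpha|^2+|\beta|^2+2|\alpha||\beta|$, so $|\alpha|+|\beta|=1$ and $|\langle x_t,y\rangle|\le\cos(\frac\pi4-t)$, with equality at $y=w_+$.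 So $d([x_t],Q)=\frac\pi4-t$.

For the volume, apply the three rotation generators of $SO(3)$ to $x_t$. They give $\cos t\,e_2-i\sin t\,e_1$, $\cos t\,e_3$ and $i\sin t\,e_3$. The first has Hermitian product of modulus $\sin2t$ with $x_t$, so its part orthogonal to $\mathbb Cx_t$ has length $\cos2t$; the other two have lengths $\cos t$ and $\sin t$. These vectors are pairwise orthogonal for the real inner product, and orthogonal to the unit vector $\dot x_t$, which is itself orthogonal to $\mathbb C x_t$. So the volume density in $t$ is proportional to $\cos2t\cos t\sin t$, that is, to $\sin4t$, and for $\varepsilon\le\pi/4$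
$$\frac{\mathrm{Vol}\,U_\varepsilon(Q)}{\mathrm{Vol}(\mathbb{C}P^2)}=\frac{\int_{\pi/4-\varepsilon}^{\pi/4}\sin4t\,dt}{\int_0^{\pi/4}\sin4t\,dt}=\sin^22\varepsilon=4\sin^2\varepsilon\cos^2\varepsilon .$$
This is at least $\sin^2\varepsilon(1+\cos^2\varepsilon)$, because $\cos^2\varepsilon\ge\frac12\ge\frac13$. For $\varepsilon>\pi/4$ the tube around $Q$ is everything. So Theorem A holds for the conic. Keep this conic in mind; it will rule out the most obvious topological argument.

## Linear slices lose a factor $\binom nk$

The purpose of this section is to push the argument of Proposition 1 as far as it goes, and to see where the loss occurs.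

**Proposition 2.** *If $[M]=d[\mathbb{C}P^k]$ with $d\neq0$, then $\mathrm{Vol}\,U_\varepsilon(M)\ge\sin^m\!\varepsilon\;\mathrm{Vol}(\mathbb{C}P^n)$.*

**Proof.** Let $L\cong\mathbb{C}P^{n-k}$ be a linear subspace. The Poincaré dual of $[M]$ is $d\,h^{n-k}$ and vanishes on $\mathbb{C}P^n\setminus M$ (it comes from the Thom class of the normal bundle in $H^m(\mathbb{C}P^n,\mathbb{C}P^n\setminus M;\mathbb Z)$). If $M\cap L=\emptyset$, then $d\,h^{n-k}|_L=0$. But $h^{n-k}$ generates $H^m(L;\mathbb Z)\cong\mathbb Z$, a contradiction. So there is $x\in M\cap L$, and $U_\varepsilon(M)\cap L$ contains the $\varepsilon$-ball of $L$ around $x$, which is the fraction $\sin^{m}\varepsilon$ of $L$ by Proposition 1 applied in $L$.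

Now let $L=gL_0$ with $g\in U(n+1)$ Haar-random. For Borel sets $A$, the expectation of $\mathrm{Vol}(A\cap L)/\mathrm{Vol}(L)$ is a $U(n+1)$-invariant Borel probability measure on $\mathbb{C}P^n$, so it equals $\mathrm{Vol}(A)/\mathrm{Vol}(\mathbb{C}P^n)$. Take $A=U_\varepsilon(M)$. $\square$

This is not enough. The density $\sin^{m-1}\theta\cos^{2k+1}\theta$ in $f$ is $\cos^{2k}\theta$ times the density $\sin^{m-1}\theta\cos\theta$ that gives $\sin^m\varepsilon$. As $\cos^{2k}\theta$ is strictly decreasing, $f(\varepsilon)>\sin^m\varepsilon$ on $(0,\pi/2)$. Since $\int_0^{\pi/2}\sin^{m-1}\theta\cos^{2k+1}\theta\,d\theta=\frac{(n-k-1)!\,k!}{2\,n!}$, we get $f(\varepsilon)/\sin^m\varepsilon\to\binom nk$ as $\varepsilon\to0$. A random slice meets $M=\mathbb{C}P^k$ itself at an oblique angle, and then $U_\varepsilon(M)\cap L$ is larger than a ball.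

One can slice without this loss for $M=\mathbb{C}P^k$: use only the subspaces $L\cong\mathbb{C}P^{n-k}$ that contain the fixed $\Pi=\{[0,b]\}\cong\mathbb{C}P^{n-k-1}$. They fill $\mathbb{C}P^n$, and by the polar coordinates above the volume of $\mathbb{C}P^n$ disintegrates over them into the volume of $L$ weighted by $\cos^{2k}\theta$, where $\theta$ is the distance from the center $o_L=L\cap\mathbb{C}P^k$. The weighted $\varepsilon$-ball around $o_L$ is exactly the fraction $f(\varepsilon)$ of $L$. But topology only says that $M$ meets $L$ *somewhere*; at a point of $M\cap L$ near $\Pi$ the weight is almost $0$, and so is the weighted measure of a small ball. This is the exact point of failure: *the slices have centers, and nothing puts $M$ at the centers.*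

So we reverse the order. Instead of fixing the slices, we look for a decomposition of a hemisphere of $\Sigma$, adapted to $M$, into convex pieces of equal mass, each with a well-defined center that lies on $\tilde M$ up to a small error. The pieces must be so thin that they are nearly $m$-dimensional. Convexity should then guarantee that each piece has at least the fraction $f(\varepsilon)$ of its mass within $\varepsilon$ of its center. This is a $(\mathbb Z/p)$-version of Gromov's waist method, and the next section shows why a prime $p$ enters.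

## The class $h^{n-k}$ on the complement, modulo a prime

**Theorem D.** *Let $p$ be a prime and $X\subset\mathbb{C}P^n$ closed with*
$$(H_p)\qquad h^{n-k}|_{\mathbb{C}P^n\setminus X}=0\quad\text{in }H^m(\mathbb{C}P^n\setminus X;\mathbb F_p).$$
*Then $\mathrm{Vol}\,U_\varepsilon(X)\ge f(\varepsilon)\,\mathrm{Vol}(\mathbb{C}P^n)$.*

**Proof that D implies A.** The Poincaré dual of $[M]$ is $d\,h^{n-k}$. It is the image of the Thom class in $H^m(\mathbb{C}P^n,\mathbb{C}P^n\setminus M;\mathbb Z)$, so $d\,h^{n-k}|_{\mathbb{C}P^n\setminus M}=0$. Choose a prime $p\nmid d$. Then $d$ is invertible mod $p$, and $(H_p)$ holds for $X=M$. By (1), Theorem D gives Theorem A. $\square$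

**Examples.** For $X=\mathbb{C}P^k$ the complement retracts onto $\mathbb{C}P^{n-k-1}$, where $h^{n-k}=0$; so $(H_p)$ holds for all $p$. For a point $X$ the complement retracts onto $\mathbb{C}P^{n-1}$, where $h^{n-k}\ne0$ because $k\ge1$; so $(H_p)$ fails for all $p$. For the conic $Q\subset\mathbb{C}P^2$, $(H_p)$ holds for odd $p$, but $(H_2)$ fails. Indeed $\mathbb{R}P^2\subset\mathbb{C}P^2\setminus Q$, since a real vector $x\neq0$ has $x^Tx>0$. On $\mathbb{R}P^2$ the bundle $\mathcal O(-1)$ is the complexification of the tautological real line bundle $\gamma$, so as a real bundle it is $\gamma\oplus\gamma$, and $h\bmod2$ restricts to $w_2(\gamma\oplus\gamma)=w_1(\gamma)^2\ne0$. So a proof by repeated *bisection* with mod $2$ topology, which needs $(H_2)$, cannot reach the conic. We shall cut into $p$ pieces at a time.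

The proof of Theorem D has three parts: a measure estimate for thin convex cones (Proposition 4), the existence of equipartitions with centers near $\tilde X$ (Proposition 6), and the fact that our equipartitions become thin (Proposition 14). Throughout, cones are subsets of $\mathbb R^N=\mathbb C^{n+1}$ with the real inner product $\langle x,y\rangle_{\mathbb R}=\mathrm{Re}\langle x,y\rangle$; $\sigma$ is surface measure on $\Sigma$; $B(c,\varepsilon)\subset\Sigma$ is the open geodesic ball.

## The center of a convex cone

This section defines the center and its two basic identities. Only real inner products occur in this section and the next, so we drop the subscript $\mathbb R$ there. Let $C$ be a closed convex cone with nonempty interior, contained in a closed half-space; call such a cone *admissible*. Let $\mu_C$ be the normalized restriction of $\sigma$ to $C\cap\Sigma$. For any probability measure $\mu$ on $\Sigma$ let $\hat\mu$ be the measure on $\mathbb R^N$ given in polar coordinates $y=\rho\omega$ by $d\hat\mu=\rho^{N-1}d\rho\,d\mu(\omega)$,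 so that $\hat\mu(\lambda A)=\lambda^N\hat\mu(A)$. For $\mu=\mu_C$ it is a constant times Lebesgue measure on $C$. For $R\ge1$ put
$$J_\mu(x)=\int_{\mathbb R^N}e^{-R|x-y|^2/2}\,d\hat\mu(y)=\int_\Sigma\int_0^\infty e^{-R|x-\rho\omega|^2/2}\rho^{N-1}\,d\rho\,d\mu(\omega)>0 .$$
Because $|x-\rho\omega|\ge|\rho-|x||$, the inner integral is at most $\mathrm{const}\,(1+|x|)^{N-1}$, uniformly in $\omega$, and so is $J_\mu$. Thus $\Phi_\mu(x)=\log J_\mu(x)-|x|^2/2$ is smooth and tends to $-\infty$ at infinity; it has a maximizer. If $J_\mu$ is log-concave, then $\Phi_\mu$ is strictly concave and the maximizer is unique.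

For $\mu=\mu_C$ the function $J_\mu$ is a constant multiple of $\int_Ce^{-R|x-y|^2/2}\,dy$. The integrand, times $1_C(y)$, is log-concave in $(x,y)$, so $J_\mu$ is log-concave by the Prékopa–Leindler theorem (integrating out some variables preserves log-concavity).

**Definition (center).** $x_R(C)$ is the unique maximizer of $\Phi_{\mu_C}$, and $c_R(C)=x_R(C)/|x_R(C)|$.

**Lemma 3.** *(a) Let $J_\mu$ be log-concave with $x$ the maximizer of $\Phi_\mu$, and let $\mathbb E$ be expectation for the probability measure proportional to $e^{-R|x-y|^2/2}d\hat\mu(y)$. Then*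
$$\mathbb Ey=(1+\tfrac1R)\,x,\tag{2}$$
$$(1+\tfrac1R)|x|^2=N-R\,\mathbb E|y-\mathbb Ey|^2,\tag{3}$$
*and in particular $|x|^2\le N$. (b) For admissible $C$, $x_R(C)\in\mathrm{int}\,C$ and $x_R(C)\ne0$; moreover $c_R(gC)=g\,c_R(C)$ for orthogonal $g$. (c) If $C_l$, $C$ are admissible and $1_{C_l}\to1_C$ almost everywhere, then $c_R(C_l)\to c_R(C)$.*

**Proof.** (a) We have $\nabla\log J_\mu(x)=R(\mathbb Ey-x)$, and this equals $x$ at the maximizer. That is (2). By homogeneity $\int\varphi(\lambda y)\,d\hat\mu=\lambda^{-N}\int\varphi\,d\hat\mu$. Differentiating at $\lambda=1$ for $\varphi(y)=e^{-R|x-y|^2/2}$ gives $R\,\mathbb E\langle y,y-x\rangle=N$. Insert $\mathbb E|y|^2=\mathbb E|y-\mathbb Ey|^2+(1+\frac1R)^2|x|^2$ and $\langle x,\mathbb Ey\rangle=(1+\frac1R)|x|^2$: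
$$N=R\,\mathbb E|y-\mathbb Ey|^2+R(1+\tfrac1R)\big[(1+\tfrac1R)-1\big]|x|^2=R\,\mathbb E|y-\mathbb Ey|^2+(1+\tfrac1R)|x|^2 .$$

(b) The mean of a probability measure with positive density on a convex set with interior lies in the interior, so $\mathbb Ey\in\mathrm{int}\,C$, and $x_R(C)$ is a positive multiple of it. If $C\subset\{\langle\cdot,u\rangle\ge0\}$ with $u\neq0$, then $\langle\cdot,u\rangle>0$ on $\mathrm{int}\,C$; so $0\notin\mathrm{int}\,C$. The equivariance holds because the definition uses only the metric.

(c) By dominated convergence $\mu_{C_l}\to\mu_C$ in total variation. The inner integral is bounded by $\mathrm{const}(1+|x|)^{N-1}$, so $J_{\mu_{C_l}}\to J_{\mu_C}$ locally uniformly. The maximizers stay in $\{|x|^2\le N\}$; any limit point of them maximizes $\Phi_{\mu_C}$, hence is $x_R(C)$. As $x_R(C)\ne0$, the normalized vectors converge too. $\square$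

**Example.** The half-space $D_u=\{\langle\cdot,u\rangle\ge0\}$ with $|u|=1$ is invariant under the rotations that fix $u$, so $x_R(D_u)$ is a multiple of $u$. It lies in the interior, so $c_R(D_u)=u$.

## Thin cones concentrate at least as much as the tube

**Definition (thinness).** For a closed convex cone $C\ne0$ let $\tau(C)=\min_L\max_{y\in C\cap\Sigma}\mathrm{dist}(y,L)$, where $L$ ranges over the real $(m+1)$-dimensional linear subspaces of $\mathbb R^N$ and $\mathrm{dist}$ is Euclidean.

Clearly $C'\subset C$ implies $\tau(C')\le\tau(C)$, and $\tau(C)=0$ iff $\dim\mathrm{span}\,C\le m+1$. For example, $\{y:\langle y,e\rangle\ge\cos\varphi\,|y|\}$ with $|e|=1$, $0<\varphi<\pi/2$, has $\tau\le\sin\varphi$ (take $L\ni e$). A half-space has $\tau=1$: every $L$ has a unit normal, and it or its negative lies in the half-space.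

**Proposition 4.** *Let $0<\varepsilon'<\varepsilon<\pi/2$ and $\kappa>0$. There are $R\ge1$ and $\eta>0$ such that every admissible $C$ with $\tau(C)\le\eta$ satisfies $\mu_C(B(c_R(C),\varepsilon))\ge f(\varepsilon')-\kappa$.*

Here is why the function $f$ appears. Suppose a limit of thin cones gives a measure $\mu$ on $\Sigma\cap L$ such that $\hat\mu$ has a log-concave density $g$ on $L$, $\dim L=m+1$. Then $g$ is homogeneous of degree $N-(m+1)=q$. Let $T\subset L$ be an affine hyperplane at distance $s>0$ from $0$. Writing $y=tx'$ with $x'\in T$, $t>0$, we have $dy=s\,t^m\,dt\,dx'$ and $g(y)=t^qg(x')$. Since $\rho=t|x'|$ gives $\rho^{N-1}d\rho=t^{N-1}|x'|^N\,dt$, and $q+m=N-1$, the measure $\mu$ seen on $T$ is $s\,g(x')|x'|^{-N}dx'$. If $g|_T$ has its maximum at the foot point $x$ of $0$, it decreases along rays from $x$, and the factor $|x'|^{-N}$ produces exactly $\sin^{m-1}\theta\cos^q\theta$. The Gaussian smoothing $J$ plays the role of $g$, because a full-dimensional cone has constant density and no peak of its own.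

**Proof.** Fix $\varepsilon_1\in(\varepsilon',\varepsilon)$.

**Claim 5.** *If $R$ is large (depending only on $n,k,\varepsilon',\varepsilon_1,\kappa$), the following holds. Let $\mu$ be a probability measure on $\Sigma\cap L$, $\dim L=m+1$, with $J=J_\mu$ log-concave, and let $x$ maximize $\log J-|x|^2/2$. Then $x\in L\setminus0$, and $c=x/|x|$ satisfies $\mu(B(c,\varepsilon_1))\ge f(\varepsilon')-\kappa/2$.*

**Step 1: the claim implies the proposition.** This step is a compactness argument. Fix $R$ as in the claim. If no $\eta$ works, there are admissible $C_l$ with $\tau(C_l)\to0$ and $\mu_{C_l}(B(c_R(C_l),\varepsilon))<f(\varepsilon')-\kappa$. Pass to a subsequence: the subspaces $L_l$ that realize $\tau(C_l)$ converge to some $L$, $\mu_{C_l}\to\mu$ weakly, and $x_R(C_l)\to x$ (recall $|x_R(C_l)|^2\le N$). Then $\mu$ is supported in $L$. The function $(x',\omega)\mapsto\int_0^\infty e^{-R|x'-\rho\omega|^2/2}\rho^{N-1}d\rho$ is continuous, so $J_{\mu_{C_l}}\to J_\mu$ locally uniformly. Hence $J_\mu$ is log-concave and $x$ maximizes $\log J_\mu-|x|^2/2$.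 By the claim $x\ne0$, so $c_R(C_l)\to c$ and $B(c,\varepsilon_1)\subset B(c_R(C_l),\varepsilon)$ eventually. As $B(c,\varepsilon_1)$ is open, $\liminf\mu_{C_l}(B(c_R(C_l),\varepsilon))\ge\mu(B(c,\varepsilon_1))\ge f(\varepsilon')-\kappa/2$, a contradiction.

**Step 2: the maximizer is in $L$ and not near $0$.** By (2), $x$ is a multiple of $\mathbb Ey\in L$. Since $\log J(x)=-\frac R2|x|^2+\log\int e^{R\langle x,y\rangle}e^{-R|y|^2/2}d\hat\mu(y)$, we have $\mathrm{Hess}\log J(x)=R^2\,\mathrm{Cov}(y)-R\,I$, and this is $\le0$. So $\mathrm{Cov}(y)\le\frac1RI$. As $y\in L$, the trace gives $\mathbb E|y-\mathbb Ey|^2\le(m+1)/R$. By (3), $s:=|x|$ satisfies $(1+\frac1R)s^2\ge N-m-1=q\ge1$. So $\frac12\le s^2\le N$. Concavity of $\log J$ and $\nabla\log J(x)=x$ give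
$$J(x')\le J(x)\,e^{\langle x,x'-x\rangle}\qquad\text{for all }x'.\tag{4}$$

**Step 3: $\mu$ lives on the side of $c$.** We show that $\eta_0:=\mu\{\omega:\langle\omega,c\rangle\le0\}$ is $0$. By (4), $J$ is bounded on $\{y'\in L:\langle y',c\rangle\le1\}$, so its integral over $\{y'\in L:\langle y',c\rangle\le1,\ |y'|\le\rho+1\}$ is $O(\rho^{m+1})$ as $\rho\to\infty$. If $\langle z,c\rangle\le0$, $|z|\le\rho$ and $|y'-z|\le1$, then $y'$ is in that set, so the integral is at least
$$\int_{\{\langle z,c\rangle\le0,\,|z|\le\rho\}}d\hat\mu(z)\int_{y'\in L,\,|y'-z|\le1}e^{-R/2}\,dy'=\mathrm{const}\cdot\eta_0\,\rho^N,\qquad\mathrm{const}>0 .$$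
As $N>m+1$, $\eta_0=0$.

**Step 4: a slice on which $J$ peaks at $x$.** Let $T=\{x'\in L:\langle x',c\rangle=s\}=x+(c^\perp\cap L)$, of dimension $m$, and $T_{\varepsilon'}=\{x+v\in T:|v|<s\tan\varepsilon'\}$. On $T$ we have $\langle x,x'-x\rangle=0$, so by (4) $J|_T$ has its maximum at $x$; being log-concave, it is nonincreasing along rays from $x$. For $A\subset T$ put $W(A)=\int_AJ(x')|x'|^{-N}dx'$, which is finite because $J|_T\le J(x)$ and $N>m$. With $|v|=s\tan\theta$ on a ray,
$$|v|^{m-1}(s^2+|v|^2)^{-N/2}\,d|v|=s^{m-N}\sin^{m-1}\theta\,\cos^{N-m-1}\theta\,d\theta=s^{m-N}\sin^{m-1}\theta\cos^q\theta\,d\theta .$$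
For a nonincreasing function the weighted average over $[0,\varepsilon']$ is at least that over $[0,\pi/2]$. Applied on each ray and integrated over directions, this gives
$$W(T_{\varepsilon'})\ge f(\varepsilon')\,W(T).\tag{5}$$

**Step 5: $W$ is nearly a multiple of $\mu$.** By Fubini, $W(A)=\int I_A(\omega)\,d\mu(\omega)$ with
$$I_A(\omega)=\int_A\int_0^\infty e^{-R|x'-\rho\omega|^2/2}\rho^{N-1}|x'|^{-N}\,d\rho\,dx' .$$
Put $\kappa_0=s^{-1}(2\pi/R)^{(m+1)/2}$ and fix $\beta\in(0,\frac14)$. Below $o(1)$ denotes a quantity that tends to $0$ as $R\to\infty$, uniformly in $\mu$ (recall $\frac12\le s^2\le N$). Let $\omega\in\Sigma\cap L$ with $\cos\theta:=\langle\omega,c\rangle>0$, and substitute $\xi=x'-\rho\omega\in L$. The $c$-component of $\xi$ is $s-\rho\cos\theta$, and the component in $c^\perp\cap L$ is that of $x'$ shifted by a multiple of $\rho$. So $d\xi=\cos\theta\,dx'd\rho$ and $\rho\cos\theta=s-\langle\xi,c\rangle$. Since $x'=\rho(\omega+\xi/\rho)$, we have $\rho^{N-1}|x'|^{-N}=\rho^{-1}|\omega+\xi/\rho|^{-N}$, and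
$$I_T(\omega)=\int_{\langle\xi,c\rangle<s}e^{-R|\xi|^2/2}\,\frac{|\omega+\xi/\rho|^{-N}}{s-\langle\xi,c\rangle}\,d\xi .\tag{6}$$
If $|\xi|\le\beta s$, then $s-\langle\xi,c\rangle\in[(1-\beta)s,(1+\beta)s]$, hence $\rho\ge(1-\beta)s$ and $|\xi/\rho|\le\beta/(1-\beta)\le2\beta$. There are three estimates.

*Lower bound for $I_T$.* If $\langle\omega,c\rangle>0$, keep only $|\xi|\le\beta s$ in (6). The integrand there is at least $(1+2\beta)^{-N-1}s^{-1}e^{-R|\xi|^2/2}$, and the Gaussian has all but an $o(1)$ fraction of its total $(2\pi/R)^{(m+1)/2}$ in $|\xi|\le\beta s$. So $I_T(\omega)\ge(1+2\beta)^{-N-1}(1-o(1))\kappa_0$, and by Step 3, $W(T)\ge(1+2\beta)^{-N-1}(1-o(1))\kappa_0$.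

*Upper bound for $I_{T_{\varepsilon'}}$ if $\angle(\omega,c)<\varepsilon_1$.* The part $|\xi|\le\beta s$ contributes at most $(1-2\beta)^{-N}(1-\beta)^{-1}\kappa_0\le(1-2\beta)^{-N-1}\kappa_0$. On the part $|\xi|>\beta s$ use $|x'|\ge s$ and $\rho\le|x'|+|\xi|$, so $\rho^{N-1}|x'|^{-N}\le s^{-1}(1+|\xi|/s)^{N-1}$; since $\cos\theta\ge\cos\varepsilon_1$, this part contributes at most
$$\frac1{s\cos\varepsilon_1}\int_{|\xi|>\beta s}\Big(1+\frac{|\xi|}s\Big)^{N-1}e^{-R|\xi|^2/2}\,d\xi=o(1)\,\kappa_0 .$$

*Upper bound for $I_{T_{\varepsilon'}}$ if $\angle(\omega,c)\ge\varepsilon_1$.* Let $\alpha=\varepsilon_1-\varepsilon'$. For $x'\in T_{\varepsilon'}$ we have $\angle(x',c)<\varepsilon'$, hence $\angle(x',\omega)\ge\alpha$. Two vectors at an angle at least $\alpha$ (where $\alpha<\pi/2$) are at distance at least $\sin\alpha$ times the longer length: if the angle is at most $\pi/2$, compare with the distance from either vector to the line of the other; if it exceeds $\pi/2$, the distance exceeds both lengths. So $|x'-\rho\omega|^2\ge\sin^2\alpha\,\max(|x'|,\rho)^2\ge\frac12\sin^2\alpha\,(s^2+\rho^2)$,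 and
$$I_{T_{\varepsilon'}}(\omega)\le e^{-Rs^2\sin^2\alpha/4}\int_{T_{\varepsilon'}}|x'|^{-N}dx'\int_0^\infty\rho^{N-1}e^{-R\rho^2\sin^2\alpha/4}d\rho\le\mathrm{const}\cdot s^{m-N}R^{-N/2}e^{-Rs^2\sin^2\alpha/4}=o(1)\kappa_0 .$$

**Step 6: conclusion.** Insert the three estimates in (5) and divide by $\kappa_0$:
$$f(\varepsilon')(1+2\beta)^{-N-1}(1-o(1))\le(1-2\beta)^{-N-1}\mu(B(c,\varepsilon_1))+o(1).$$
Take $\beta$ small, then $R$ large. This proves Claim 5 and Proposition 4. $\square$

## Trees of cones, their masses and their symmetries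

We now set up the decompositions. Fix a prime $p$, an integer $a\ge1$, a complex subspace $E\subset\mathbb C^{n+1}$ of dimension $r$, and complex subspaces $F_1,\dots,F_a\subset\mathbb C^{n+1}$ of dimension $r$. Let $F(V,p)$ be the space of ordered $p$-tuples of distinct points of $V$, and $S(E)$ the unit sphere of $E$.

**Definition (configuration).** A configuration consists of a vector $u\in S(E)$ and, for every word $\nu\in(\mathbb Z/p)^{i-1}$, $1\le i\le a$, a tuple $\ell^\nu=(\ell^\nu_j)_{j\in\mathbb Z/p}\in F(F_i,p)$. The space of configurations is $\mathcal X_a=S(E)\times Y_a$, $Y_a=\prod_\nu F(F_{|\nu|+1},p)$. With $D_u=\{y:\langle y,u\rangle_{\mathbb R}\ge0\}$, the cone of a word $s$ of length at most $a$ is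
$$C_s=\{y\in D_u:\ \langle y,\ell^{s_1\dots s_{i-1}}_{s_i}-\ell^{s_1\dots s_{i-1}}_j\rangle_{\mathbb R}\ge0\ \ \forall\,i\le|s|,\ \forall j\}.$$

So $C_\emptyset=D_u$, and $C_{\nu j}$ is the part of $C_\nu$ where $\langle y,\ell^\nu_j\rangle_{\mathbb R}$ is largest among the $p$ numbers $\langle y,\ell^\nu_i\rangle_{\mathbb R}$. The $p$ cones $C_{\nu j}$ cover $C_\nu$ and have disjoint interiors. For $p=2$, the hyperplane orthogonal to $\ell_0^\nu-\ell_1^\nu$ cuts $C_\nu$ in two.

Let $\Lambda=(\mathbb Z/p)^a$ be the set of leaves and, for $s\in\Lambda$, $m_s=\sigma(C_s\cap\Sigma)/\sigma(D_u\cap\Sigma)$. Then $\sum_sm_s=1$. All normals are nonzero, so when configurations converge, the functions $1_{C_s}$ converge off finitely many hyperplanes. Hence the $m_s$ are continuous on $\mathcal X_a$. If $m_s>0$, then $C_s$ has nonempty interior, so it is admissible.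

**Proposition 6.** *Let $X$ satisfy $(H_p)$. For all $R\ge1$, $\delta>0$ there is a configuration with $m_s=p^{-a}$ and $c_R(C_s)\in U_\delta(\tilde X)$ for all $s\in\Lambda$.*

For orientation, look at $a=0$: there is one cone $D_u$, its center is $u\in S(E)$, and the statement says that $X$ comes close to the linear subspace $\mathbb P(E)\cong\mathbb{C}P^{n-k}$. That is the slicing fact of Proposition 2. The larger trees refine it.

**Symmetries.** The circle acts on $\mathcal X_a$ by $\lambda(u,\ell)=(\lambda u,\lambda\ell)$ (this is why $E$ and the $F_i$ are complex), and then $C_s$ becomes $\lambda C_s$. The iterated wreath product $\Gamma=\Gamma_a=\Gamma_{a-1}^p\rtimes\mathbb Z/p$, $\Gamma_1=\mathbb Z/p$, acts on the tree of words by cyclic permutations of the children of each vertex, and on $Y_a$ by moving labels accordingly. The generator of the top $\mathbb Z/p$ replaces $\ell^\emptyset_j$ by $\ell^\emptyset_{j-1}$ and moves the subtree of data under $j$ to $j+1$. Thus $Y_a=F(F_1,p)\times(Y'_{a-1})^p$ with $Y'_{a-1}$ built from $F_2,\dots,F_a$.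 For $\gamma\in\Gamma$ the cone of $\gamma s$ in the configuration $\gamma x$ is the cone of $s$ in $x$. The action commutes with $S^1$.

$\Gamma$ acts freely on $Y_a$: if $\gamma$ fixes a point, its top rotation fixes a tuple of distinct points, so it is trivial, and the components in $\Gamma_{a-1}$ are trivial by induction. $\Gamma$ also acts freely on the manifold $\mathcal B_a=\mathcal X_a/S^1$: if $\gamma(u,\ell)=\lambda(u,\ell)$, then $\lambda=1$ because $\gamma$ fixes $u$, and so $\gamma=1$. Put
$$\mathcal F_a=Y_a/\Gamma_a,\qquad\mathcal E_a=\mathcal B_a/\Gamma_a=S(E)\times_{S^1}\mathcal F_a .$$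
There is a fiber bundle $\pi:\mathcal E_a\to P:=S(E)/S^1=\mathbb{C}P^{n-k}$ with fiber $\mathcal F_a$, and $\dim_{\mathbb R}P=m$.

All cohomology below is with $\mathbb F_p$-coefficients unless indicated. Write $\mathbb R[\Lambda]=\mathbb R\oplus W_a$, where $W_a$ consists of the vectors with coordinate sum zero, and $W=W_1$. A representation $V$ of $\Gamma$ gives a bundle $\mathcal B_a\times_\Gamma V$ over $\mathcal E_a$, denoted by the same letter. All bundles used are $\mathbb F_p$-oriented: for $p=2$ there is nothing to check, and for $p$ odd $|\Gamma|$ is odd, so $\Gamma$ preserves orientations. Euler classes are needed only up to sign.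

**Center maps on all of $\mathcal X_a$.** The center of $C_s$ is undefined where $m_s=0$. To repair this, choose a continuous $\chi:[0,1]\to[0,1]$ with $\chi=0$ on $[0,p^{-a}/4]$ and $\chi=1$ on $[p^{-a}/2,1]$, and let $c_s$ be the normalization of
$$\chi(m_s)\,c_R(C_s)+(1-\chi(m_s))\,u .$$
This vector is nonzero: $c_R(C_s)\in\mathrm{int}\,C_s\subset\mathrm{int}\,D_u$, so its real product with $u$ is positive. By Lemma 3, $c_s:\mathcal X_a\to\Sigma$ is continuous and
$$c_s(\lambda x)=\lambda c_s(x),\qquad c_{\gamma s}(\gamma x)=c_s(x),\qquad c_s=c_R(C_s)\ \text{where }m_s=p^{-a}.\tag{7}$$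

## An Euler class that must vanish if no equipartition exists

We encode "all centers near $X$" in one cohomology class, using $(H_p)$, and then compute that class.

Recall that $K=K(\mathbb F_p,m)$, with fundamental class $\iota$, represents $H^m$. For a $\Gamma$-space $Z$, $E\Gamma\times_\Gamma Z$ is the Borel construction, with $E\Gamma$ contractible and free. It fibers over $B\Gamma$ with fiber $Z$, and if $\Gamma$ acts freely on a manifold $Z$, it is homotopy equivalent to $Z/\Gamma$.

**Step 1: a map that is constant away from $X$.** Triangulate $\mathbb{C}P^n$ with mesh less than $\delta/2$, and let $Z'$ be the union of the closed simplices disjoint from $X$. A point outside $Z'$ lies in a simplex that meets $X$, so $\mathbb{C}P^n\setminus Z'\subset U_{\delta/2}(X)$. As $Z'\subset\mathbb{C}P^n\setminus X$, $(H_p)$ gives $h^{n-k}|_{Z'}=0$. So $h^{n-k}$ lifts to $H^m(\mathbb{C}P^n,Z')$; that is, $h^{n-k}=g^*\iota$ for a map $g:\mathbb{C}P^n\to K$ with $g(Z')=*$.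

**Step 2: the smash power.** Let $\Gamma$ permute the factors of $K^{\wedge\Lambda}$. By Künneth, $\tilde H^j(K^{\wedge\Lambda})=0$ for $j<mp^a$ and $\tilde H^{mp^a}(K^{\wedge\Lambda})=\mathbb F_p\,\iota^{\wedge\Lambda}$. The class $\iota^{\wedge\Lambda}$ is $\Gamma$-fixed, since $m$ is even and permutations produce no signs. In the relative Serre spectral sequence of $(E\Gamma\times_\Gamma K^{\wedge\Lambda},B\Gamma)$, with $B\Gamma$ the section given by the base point, the rows below $mp^a$ vanish. So in degree $mp^a$ only $H^0(\Gamma;\tilde H^{mp^a}(K^{\wedge\Lambda}))$ is left. Hence there is a unique class $\Omega\in H^{mp^a}(E\Gamma\times_\Gamma K^{\wedge\Lambda},B\Gamma)$ that restricts to $\iota^{\wedge\Lambda}$.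

**Step 3: the class $\Theta$.** By (7), $[c_s]$ is well defined on $\mathcal B_a$, and $G:\mathcal B_a\to K^{\wedge\Lambda}$, $G(b)=\bigwedge_sg([c_s(b)])$, is a $\Gamma$-map. Pulling back $\Omega$ and using $E\Gamma\times_\Gamma\mathcal B_a\simeq\mathcal E_a$ we get a class $\Theta\in H^{mp^a}(\mathcal E_a)$. On the open $\Gamma$-invariant set $V_1=\{b:\exists s,\ d([c_s],X)>\delta/2\}$ some $[c_s]$ lies in $Z'$, so $G=*$. Therefore $\Theta|_{V_1/\Gamma}$ is pulled back from $\Omega|_{B\Gamma}=0$, and vanishes.

**Lemma 7.** $\displaystyle\Theta=\pm\,\pi^*h_P^{\,n-k}\cdot e\big(\pi^*\mathcal O_P(1)^{n-k}\otimes W_a\big)$, *where $h_P=c_1(\mathcal O_P(1))$.*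

**Proof.** Let $\xi=\mathcal O(1)^{n-k}$ over $\mathbb{C}P^n$, a bundle of real rank $m$; let $t:\mathrm{Th}(\xi)\to K$ represent its Thom class and let $z$ be the zero section. Since $z^*t^*\iota=e(\xi)=h^{n-k}=g^*\iota$, the maps $g$ and $t\circ z$ are homotopic. If $H_\tau$ is such a homotopy, then $b\mapsto\bigwedge_sH_\tau([c_s(b)])$ is a $\Gamma$-homotopy from $G$ to $\bigwedge_st(z([c_s]))$. So $\Theta$ may be computed with $t\circ z$ in place of $g$.

Now $\mathrm{Th}(\xi)^{\wedge\Lambda}=\mathrm{Th}(\xi^{\boxplus\Lambda})$, a Thom space over $(\mathbb{C}P^n)^\Lambda$. By excision $H^*(E\Gamma\times_\Gamma\mathrm{Th}(\xi)^{\wedge\Lambda},B\Gamma)$ is the cohomology of the pair (disc bundle, sphere bundle) of the vector bundle $E\Gamma\times_\Gamma\xi^{\boxplus\Lambda}$ over $E\Gamma\times_\Gamma(\mathbb{C}P^n)^\Lambda$. The pullback of $\Omega$ to this pair restricts, on the fiber over each point, to the exterior product of the generators $t|_{\xi_x}$, which is a generator. A class of this degree that restricts to a generator on every fiber is by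 definition a Thom class, and its pullback by the zero section is the Euler class. Hence $\Theta$ is the Euler class of the bundle over $\mathcal E_a$ with fiber $\bigoplus_s\xi_{[c_s]}$.

Finally, the lines $\mathbb Cc_s$ can all be identified with $\mathbb Cu$. The map $\zeta u\mapsto\zeta c_s$, $\mathbb Cu\to\mathbb Cc_s$, does not change when $(u,\ell)$ is replaced by $(\lambda u,\lambda\ell)$, because $c_s$ is replaced by $\lambda c_s$. So it is a well-defined isomorphism of line bundles over $\mathcal B_a$, compatible with $\Gamma$. Passing to duals, the bundle is $\pi^*\mathcal O_P(1)^{n-k}\otimes_{\mathbb R}\mathbb R[\Lambda]$. Split $\mathbb R[\Lambda]=\mathbb R\oplus W_a$. $\square$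

**Step 4: reduction to a nonvanishing statement.** By $S^1$-invariance of the masses, $b\mapsto(m_s(b)-p^{-a})_s$ is a $\Gamma$-map $\mathcal B_a\to W_a$, that is, a section of the bundle $W_a$ over $\mathcal E_a$. It has no zero on $V_2/\Gamma$, where $V_2=\{\text{masses not all equal}\}$ is open; so $e(W_a)|_{V_2/\Gamma}=0$. If $\mathcal B_a=V_1\cup V_2$, then $\Theta$ lifts to $H^*(\mathcal E_a,V_1/\Gamma)$, $e(W_a)$ lifts to $H^*(\mathcal E_a,V_2/\Gamma)$, and $\Theta\,e(W_a)$ lifts to $H^*(\mathcal E_a,\mathcal E_a)=0$. At a point outside $V_1\cup V_2$, on the other hand, all $m_s=p^{-a}$, so $c_s=c_R(C_s)$, and $d([c_R(C_s)],X)\le\delta/2$ for all $s$: the conclusion of Proposition 6. So Proposition 6 follows from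
$$\Theta\,e(W_a)=\pm\,\pi^*h_P^{\,n-k}\cdot e(\tilde T_a)\ne0\in H^*(\mathcal E_a),\qquad\tilde T_a=(\pi^*\mathcal O_P(1)^{n-k}\oplus\mathbb R)\otimes W_a .\tag{8}$$
On a fiber $\mathcal F_a$, $\tilde T_a$ restricts to $T_a:=\mathbb R^{m+1}\otimes W_a$, of rank $D_a:=(m+1)(p^a-1)$.

A count shows that (8) leaves no room to spare. We impose $m$ conditions on each of the $p^a$ centers and $p^a-1$ conditions on the masses. Their number $mp^a+p^a-1=m+(m+1)(p^a-1)$ is the degree of the class in (8), and we shall see that it is also the top degree in which $\mathcal E_a$ has cohomology.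

## Cyclic configuration spaces in one level of the tree

The aim of this section is the case of one vertex of the tree. Let $\Delta=m+2=\dim_{\mathbb R}F_i\ge4$, $b=(\Delta-1)(p-1)=(m+1)(p-1)$, and $\mathfrak B=F(\mathbb R^\Delta,p)/(\mathbb Z/p)$.

**Lemma 8.** *For every finite-dimensional local system $\mathcal A$ of $\mathbb F_p$-vector spaces on $\mathfrak B$, $H^i(\mathfrak B;\mathcal A)$ is finite-dimensional, and it is $0$ for $i>b$.*

**Proof (Fox–Neuwirth stratification).** **Cells.** For $x\in F(\mathbb R^\Delta,p)$ order the points lexicographically, $x_{\sigma_1}<\dots<x_{\sigma_p}$, and let $d_i$ be the first coordinate in which $x_{\sigma_i}$ and $x_{\sigma_{i+1}}$ differ. The set $e(\sigma,d)$ of all $x$ with given data is defined by linear equations (equality of the first $d_i-1$ coordinates of $x_{\sigma_i},x_{\sigma_{i+1}}$) and strict linear inequalities (in coordinate $d_i$). So it is a nonempty relatively open convex subset of a linear subspace. Let $\#_t=1+\#\{i:d_i\le t\}$; it is the number of classes of points under "the first $t$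 coordinates agree", and also the number of free values of the $t$-th coordinate. Hence
$$\dim e(\sigma,d)=\sum_{t=1}^\Delta\#_t=\Delta+\sum_{i=1}^{p-1}(\Delta-d_i+1)\ge\Delta+p-1 .$$

**Closures.** Let $x\in F(\mathbb R^\Delta,p)$ lie in the closure of $e=e(\sigma,d)$. Points that agree in the first $t$ coordinates on $e$ do so at $x$, so each $\#_t$ at $x$ is at most its value on $e$. If equality holds for all $t$, the equivalence relations are the same. Then $x_{\sigma_i},x_{\sigma_{i+1}}$ first differ in coordinate $d_i$, where the limit inequality $\le$ is therefore strict, so $x\in e$. Thus the closure of a cell meets other cells only in smaller dimension.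

**Filtration.** $\mathbb Z/p$ permutes the finitely many cells freely, as it changes $\sigma$. Let $S_j\subset\mathfrak B$ be the image of the union of the $j$-dimensional cells, and $O_j=\bigcup_{i\ge j}S_i$. By the closure property $O_j$ is open, and $S_j$ is a closed submanifold of $O_j$ of codimension $\Delta p-j$, a finite disjoint union of contractible cells, with $O_j\setminus S_j=O_{j+1}$. The Thom isomorphism gives $H^i(O_j,O_{j+1};\mathcal A)\cong H^{i-(\Delta p-j)}(S_j;\mathcal A\otimes\mathrm{or})$, where $\mathrm{or}$ is the orientation system of the normal bundle. This is finite-dimensional, and nonzero only for $i=\Delta p-j$. Since $S_j=\emptyset$ for $j<\Delta+p-1$, this forces $i\le\Delta p-(\Delta+p-1)=b$. As $O_{\Delta p+1}=\emptyset$ and $O_0=\mathfrak B$, descending induction on $j$ with the exact sequences of the pairs $(O_j,O_{j+1})$ proves the lemma. $\square$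

**Lemma 9.** $e(\mathbb R^{m+1}\otimes W)\ne0$ in $H^b(\mathfrak B)$.

**Proof.** **Step 1: reduction to injectivity.** The class is pulled back from $B\mathbb Z/p$, where it is nonzero. Indeed, for odd $p$ we have $W=\bigoplus_{j=1}^{(p-1)/2}\chi^j$ with $\chi$ the basic complex character, so $e(W)=\pm(\frac{p-1}2)!\,y^{(p-1)/2}$ with $y$ the polynomial generator of degree $2$. For $p=2$, $W$ is the sign representation and $e(W)=y$, the generator of degree $1$. Then $e(\mathbb R^{m+1}\otimes W)=\pm e(W)^{m+1}$ is a unit times a power of $y$. So it suffices that $H^i(B\mathbb Z/p)\to H^i(\mathfrak B)$ is injective for $i\le b$, which is a theorem of F. Cohen. We derive it from the following presentation (Arnold for $\Delta=2$, F. Cohen for $\Delta>2$): $H^*(F(\mathbb R^\Delta,p);\mathbb Z)$ is the graded-commutative ring generated by classes $a_{ij}$ ($i\ne j$) of degree $\Delta-1$ with relations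
$$a_{ij}=(-1)^\Delta a_{ji},\qquad a_{ij}^2=0,\qquad a_{ij}a_{jk}+a_{jk}a_{ki}+a_{ki}a_{ij}=0 .$$
It is a free abelian group with basis the monomials $a_{i_1j_1}\cdots a_{i_lj_l}$, $i_s<j_s$, $j_1<\dots<j_l$, and permutations of the points permute the indices.

**Step 2: the middle rows are free modules.** Grade monomials by the set partition of $\{1,\dots,p\}$ into connected components of the graph of their index pairs. A relation times a monomial is homogeneous: for example, the three terms of the last relation all join $i,j,k$. So the ideal of relations is a direct sum over partitions, and so is the cohomology. The graph of a basis monomial is a forest: the largest vertex of a cycle would be the larger end of two edges, but $j_1,\dots,j_l$ are distinct. A forest with $t$ components on $p$ vertices has $p-t$ edges, so the part belonging to a partition with $t$ blocks lies in degree $(\Delta-1)(p-t)$. Consider a partition invariant under the cyclic shift. An invariant block must be all of $\{1,\dots,p\}$, and then $t=1$; otherwise the blocks form orbits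 of size $p$, so $t=p$. Hence $\mathbb Z/p$ permutes the partitions with $1<t<p$ freely, and in degrees $0<j<b$ the cohomology with $\mathbb F_p$-coefficients is a free $\mathbb F_p[\mathbb Z/p]$-module or $0$.

**Step 3: the bottom row survives.** In $E_2^{i,j}=H^i(\mathbb Z/p;H^j(F(\mathbb R^\Delta,p)))\Rightarrow H^{i+j}(\mathfrak B)$ the rows $0<j<b$ are therefore concentrated in column $0$, and rows $j>b$ vanish. The sequence is one of modules over $H^*(B\mathbb Z/p)$. Suppose the bottom row is still $H^*(B\mathbb Z/p)$ on page $j+1$, $0<j<b$, and let $z\in E_{j+1}^{0,j}$. Then $yz=0$, as it lies in a positive column of row $j$, so $y\,d_{j+1}z=0$ up to sign. Since $y$ is not a zero divisor in $H^*(B\mathbb Z/p)$, $d_{j+1}z=0$. By induction no row below $b$ hits the bottom row. Row $b$ hits only degrees at least $b+1$. So the bottom row survives in degrees at most $b$. $\square$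

## Climbing the tree, and the end of the proof of Proposition 6

**Lemma 10.** *Let $\mathcal F\to\mathcal E\to\mathcal B$ be a fibration with $H^*(\mathcal F)$ finite-dimensional, $H^i(\mathcal B;\cdot)=0$ for $i>b_0$ (all finite-dimensional local $\mathbb F_p$-coefficients), and $H^j(\mathcal F)=0$ for $j>f_0$. Then $H^i(\mathcal E)=0$ for $i>b_0+f_0$, and $H^{b_0+f_0}(\mathcal E)=H^{b_0}(\mathcal B;\mathcal H^{f_0}(\mathcal F))$. For $\alpha\in H^{b_0}(\mathcal B)$ and $\gamma\in H^{f_0}(\mathcal E)$ the product $\alpha\gamma$ corresponds to $\pm\alpha\cup(\gamma|_{\mathcal F})$.*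

**Proof.** In the Serre spectral sequence only the rectangle $i\le b_0$, $j\le f_0$ is nonzero. Differentials into its corner $(b_0,f_0)$ start in a row above $f_0$, and those out of it end in a column beyond $b_0$; all are zero. In total degree $b_0+f_0$ the corner is the only nonzero position, and above that degree there is none. The product formula is the multiplicativity of the spectral sequence: $\alpha$ is represented in $E_\infty^{b_0,0}$ and $\gamma$ by $\gamma|_{\mathcal F}\in E_\infty^{0,f_0}\subset H^0(\mathcal B;\mathcal H^{f_0}(\mathcal F))$. $\square$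

**Lemma 11.** *$H^*(\mathcal F_a)$ is finite-dimensional and vanishes above degree $D_a$, and $e(T_a)\ne0$ in $H^{D_a}(\mathcal F_a)$.*

**Proof.** Induction on $a$. For $a=1$, $\mathcal F_1=\mathfrak B$ and $D_1=b$, and the statement is Lemmas 8 and 9. For $a>1$,
$$\mathcal F_a=F(F_1,p)\times_{\mathbb Z/p}(\mathcal F')^p,\qquad\mathcal F'=Y'_{a-1}/\Gamma_{a-1},$$
and $\mathcal F'$ satisfies the lemma for $a-1$ (with $F_2,\dots,F_a$). Apply Lemma 10 with base $\mathfrak B$, $b_0=b$ (Lemma 8), fiber $(\mathcal F')^p$, $f_0=pD_{a-1}$; note $b+pD_{a-1}=(m+1)(p-1)+(m+1)(p^a-p)=D_a$. Finite-dimensionality follows from Lemma 8 and the spectral sequence.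

*Splitting.* As $\Gamma_a$-representations,
$$\mathbb R[\Lambda]=\bigoplus_{j\in\mathbb Z/p}(\mathbb R\oplus W_{a-1,j})=\mathbb R\oplus W\oplus\bigoplus_jW_{a-1,j},$$
where $W_{a-1,j}$ belongs to the subtree under $j$. So $W_a=W\oplus\bigoplus_jW_{a-1,j}$ and $e(T_a)=\pm e(\mathbb R^{m+1}\otimes W)\cdot\gamma$, where $\gamma$ restricts on $(\mathcal F')^p$ to $\pm e(T_{a-1})^{\times p}$.

*Nonvanishing.* By Künneth the top cohomology of the fiber is $H^{D_{a-1}}(\mathcal F')^{\otimes p}$. The monodromy permutes the tensor factors cyclically, without signs: for odd $p$ the degree $D_{a-1}=(m+1)(p^{a-1}-1)$ is even, and for $p=2$ signs do not matter. Extend $e(T_{a-1})\ne0$ to a basis of $H^{D_{a-1}}(\mathcal F')$. The tensor $e(T_{a-1})^{\otimes p}$ is fixed, and the other basis tensors are permuted among themselves. So $\mathbb F_p\,e(T_{a-1})^{\otimes p}$ is a trivial direct summand of the local system, and $H^b(\mathfrak B)\cdot e(T_{a-1})^{\otimes p}$ is a direct summand, isomorphic to $H^b(\mathfrak B)$, of $H^b(\mathfrak B;\mathcal H^{f_0})$. By Lemma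 9, $e(\mathbb R^{m+1}\otimes W)\cup e(T_{a-1})^{\otimes p}\ne0$. By Lemma 10 this element corresponds to $\pm e(T_a)$. $\square$

**Proof of (8), hence of Proposition 6.** Apply Lemma 10 to $\mathcal F_a\to\mathcal E_a\to P$, with $b_0=m$, $f_0=D_a$. The base $P=\mathbb{C}P^{n-k}$ is simply connected, so coefficients are constant. The class in (8) corresponds to $\pm h_P^{n-k}\otimes e(T_a)\in H^m(P)\otimes H^{D_a}(\mathcal F_a)$. This is nonzero, because $h_P^{n-k}$ generates $H^m(P)$ and by Lemma 11. $\square$

## Equal masses and dense directions force thinness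

Proposition 4 needs thin cones, and Proposition 6 says nothing about shape. But the subspaces $F_i$ in Proposition 6 are free. Choose once and for all a sequence $F_1,F_2,\dots$ dense in the complex Grassmannian $G_r(\mathbb C^{n+1})$. Since $1\le r\le n$ (here $k\ge1$ is used), the Grassmannian has no isolated points, so every $F_*$ in it is the limit of a subsequence.

**Lemma 12.** *For every real subspace $V\subset\mathbb C^{n+1}$ of real dimension $2r$ there is $F_*\in G_r(\mathbb C^{n+1})$ with $V\cap F_*^\perp=0$.*

**Proof.** $F_*^\perp$ ranges over $G_k(\mathbb C^{n+1})$, of real dimension $2k(n+1-k)=2kr$. The $k$-planes containing a nonzero vector of $V$ form the image of the manifold of pairs $(v,H)$, $v\in S(V)$, $v\in H$. It fibers over $S(V)$ with fiber $G_{k-1}(\mathbb C^n)$, so its dimension is $(2r-1)+2(k-1)r=2kr-1<2kr$. Its smooth image has measure zero. $\square$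

**Lemma 13.** *Let $C_l$, $C$ be closed convex cones such that all limit points of sequences $y_l\in C_l\cap\Sigma$ lie in $C$, and let $\tau(C_l)\ge\eta>0$ for infinitely many $l$. Then $C\ne0$ and $\tau(C)\ge\eta$.*

**Proof.** For these $l$, $C_l\cap\Sigma\neq\emptyset$; so $C\ne0$ by compactness of $\Sigma$. If $\max_{C\cap\Sigma}\mathrm{dist}(\cdot,L)<\eta$ for some $L$, then by compactness $\max_{C_l\cap\Sigma}\mathrm{dist}(\cdot,L)<\eta$ for all large $l$ of this infinite set, a contradiction. $\square$

**Proposition 14.** *For each $a$ let a configuration built from $F_1,\dots,F_a$ with all $m_s=p^{-a}$ be given, with cones $C_s^{(a)}$. Then $\max_{s\in\Lambda}\tau(C_s^{(a)})\to0$ as $a\to\infty$.*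

The idea is this. If some branch of the tree stays thick, its limit has large span. At a level where $F_i$ is in good position, the cut passes close to the boundary of this limit, and the discarded sibling is squeezed into a thin slab. But a sibling has the fixed share $1/p$ of the volume, and a slab inside a convex set can be translated many times towards an interior direction, which gives too much volume.

**Proof.** Suppose that for some $\eta>0$ and infinitely many $a$ some leaf has $\tau>\eta$. Then all its ancestors $C_\nu^{(a)}$ have $\tau>\eta$.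

**Step 1: a limit tree.** Let $\mathbb B$ be the closed unit ball. By Blaschke selection and a diagonal argument pass to a subsequence of these $a$ such that for every finite word $\nu$, $C_\nu^{(a)}\cap\mathbb B\to C_\nu\cap\mathbb B$ in the Hausdorff metric, with $C_\nu$ a closed convex cone. Adding the masses of the leaves under $\nu$ gives $\mathrm{vol}(C_\nu^{(a)}\cap\mathbb B)=\frac12p^{-|\nu|}\mathrm{vol}(\mathbb B)$ for $a\ge|\nu|$. Volume is continuous on compact convex sets for the Hausdorff metric, so $\mathrm{vol}(C_{\nu j}\cap\mathbb B)=\frac1p\mathrm{vol}(C_\nu\cap\mathbb B)>0$; also $C_{\nu j}\subset C_\nu$. For $i\neq j$ the cones $C^{(a)}_{\nu j}$ and $C^{(a)}_{\nu i}$ lie on opposite sides of a hyperplane with unit normal $(\ell^\nu_j-\ell^\nu_i)/|\ell^\nu_j-\ell^\nu_i|\in F_{|\nu|+1}$. As the sequence $F_i$ does not depend on $a$, we can pass to a limit of normals: $C_{\nu j}$ and $C_{\nu i}$ lie on opposite sides of a hyperplane with some unit normal in $F_{|\nu|+1}$.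

**Step 2: a thick branch.** On every level there are finitely many words, so on every level some $\nu$ has $\tau(C_\nu^{(a)})>\eta$ for infinitely many $a$ of the subsequence, and then $\tau(C_\nu)\ge\eta$ by Lemma 13. The property "$\tau(C_\nu)\geq\eta$" passes to ancestors. By König's lemma there is an infinite branch $C_0\supset C_1\supset\cdots$ with $\tau(C_i)\ge\eta$. Moreover there are siblings $C_i'\subset C_{i-1}$ of $C_i$ and unit vectors $n_i\in F_i$ with
$$C_i\subset\{\langle\cdot,n_i\rangle_{\mathbb R}\ge0\},\quad C_i'\subset\{\langle\cdot,n_i\rangle_{\mathbb R}\le0\},\quad\mathrm{vol}(C_i'\cap\mathbb B)=\tfrac1p\mathrm{vol}(C_{i-1}\cap\mathbb B).\tag{9}$$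

**Step 3: a level in good position.** Let $C_\infty=\bigcap_iC_i$. By Lemma 13, $\tau(C_\infty)\ge\eta>0$, so $\dim_{\mathbb R}\mathrm{span}\,C_\infty\ge m+2=2r$. Choose $V\subset\mathrm{span}\,C_\infty$ with $\dim V=2r$, $F_*$ as in Lemma 12, and a subsequence with $F_i\to F_*$ and $n_i\to n_*\in F_*$, $|n_*|=1$. Orthogonal projection $V\to F_*$ has kernel $V\cap F_*^\perp=0$, so it is injective, hence onto. Some $v\in V$ projects to $n_*$, so $\langle v,n_*\rangle_{\mathbb R}=1$, and $\langle\cdot,n_*\rangle_{\mathbb R}$ is not identically $0$ on $\mathrm{span}\,C_\infty$. It is $\ge0$ on $C_\infty$, because $C_\infty\subset C_i$ for all $i$. So there are $y_+\in C_\infty\cap\Sigma$ and $\beta>0$ with $\beta_i:=\langle y_+,n_i\rangle_{\mathbb R}\ge\beta$ for large $i$ in the subsequence.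

**Step 4: the sibling is a thin slab.** Let $A_i=C_i'\cap\mathbb B$ and $w_i=\max_{A_i}(-\langle\cdot,n_i\rangle_{\mathbb R})\ge0$. Then $w_i\to0$ along the subsequence: limit points of points of $A_i\subset C_{i-1}\cap\mathbb B$ lie in $C_\infty$, where $\langle\cdot,n_*\rangle_{\mathbb R}\ge0$.

**Step 5: too many disjoint copies.** Fix an integer $M>2^Np$. For $t\in\{\frac1{2M},\frac2{2M},\dots,\frac12\}$ the set $(1-t)A_i+ty_+$ lies in $C_{i-1}\cap\mathbb B$ by convexity, and on it $\langle\cdot,n_i\rangle_{\mathbb R}\in[t\beta_i-w_i,\,t\beta_i]$. Consecutive values of $t\beta_i$ differ by at least $\beta/2M$, so for large $i$, when $w_i<\beta/2M$, the $M$ sets are disjoint. Each has volume $(1-t)^N\mathrm{vol}(A_i)\ge2^{-N}\mathrm{vol}(A_i)$. By (9),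
$$\mathrm{vol}(C_{i-1}\cap\mathbb B)\ge M2^{-N}\mathrm{vol}(A_i)=M2^{-N}p^{-1}\mathrm{vol}(C_{i-1}\cap\mathbb B),$$
which contradicts $M>2^Np$, since the volume is positive. $\square$

## The volume estimate of Theorem D

Let $0<\varepsilon<\pi/2$, $0<\varepsilon'<\varepsilon''<\varepsilon$ and $\kappa>0$. Take $R,\eta$ from Proposition 4 for the triple $(\varepsilon',\varepsilon'',\kappa)$. For each $a$ apply Proposition 6 with $F_1,\dots,F_a$ from the dense sequence, this $R$, and $\delta=\varepsilon-\varepsilon''$. By Proposition 14, $\tau(C_s)\le\eta$ for all leaves $s$ once $a$ is large; fix such an $a$. Since $c_R(C_s)\in U_\delta(\tilde X)$, the triangle inequality gives $B(c_R(C_s),\varepsilon'')\subset U_\varepsilon(\tilde X)$. The leaves cover $D_u$ with null overlaps and have mass $p^{-a}$ each, so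
$$\frac{\sigma(U_\varepsilon(\tilde X)\cap D_u)}{\sigma(D_u\cap\Sigma)}=\sum_{s\in\Lambda}p^{-a}\mu_{C_s}(U_\varepsilon(\tilde X))\ge f(\varepsilon')-\kappa .$$
The set $U_\varepsilon(\tilde X)$ is invariant under $-1\in S^1$, and $\Sigma=(D_u\cup-D_u)\cap\Sigma$ with null overlap. So the left side equals $\sigma(U_\varepsilon(\tilde X))/\sigma(\Sigma)=\mathrm{Vol}\,U_\varepsilon(X)/\mathrm{Vol}(\mathbb{C}P^n)$. Let $\kappa\to0$ and $\varepsilon'\to\varepsilon$; as $f$ is continuous, Theorem D follows. $\square$

With the implication from D to A proved above, Theorem A is proved: every $M$ that satisfies the hypothesis of the problem is homologous to zero.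

## Closed sets carrying $h^k$, and hypersurfaces close to $\mathbb{C}P^k$

**Proof of Theorem B.** For $\varepsilon\ge\pi/2$ it was noted at the start; let $\varepsilon<\pi/2$. Čech cohomology of the compact set $X$ over a field is obtained from that over its prime field by extension of scalars, so we may take the field to be $\mathbb F_p$ or $\mathbb Q$.

**Coefficients $\mathbb F_p$: we check $(H_p)$.** Suppose $h^{n-k}|_{\mathbb{C}P^n\setminus X}\ne0$. Over a field, cohomology is dual to homology, so a homology class of $\mathbb{C}P^n\setminus X$ pairs nontrivially with $h^{n-k}$. It comes from $H_m(Q;\mathbb F_p)$ for a compact polyhedron $Q\subset\mathbb{C}P^n\setminus X$. Its image in $H_m(\mathbb{C}P^n;\mathbb F_p)$ is nonzero, hence Poincaré dual to a nonzero multiple of $h^k$ (note $2n-m=2k$). Under the duality $H^{2k}(\mathbb{C}P^n\setminus Q)\cong H_m(\mathbb{C}P^n,Q)$, restriction from $\mathbb{C}P^n$ to $\mathbb{C}P^n\setminus Q$ becomes $H_m(\mathbb{C}P^n)\to H_m(\mathbb{C}P^n,Q)$, which kills a class coming from $Q$. So $h^k$ vanishes on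 $\mathbb{C}P^n\setminus Q\supset X$, hence on $X$, a contradiction. Thus $(H_p)$ holds, and Theorem D applies.

**Coefficients $\mathbb Q$: we replace $\mathbb Q$ by a large prime.** For $0<\delta<\varepsilon$ let $X_\delta\subset U_\delta(X)$ be a compact polyhedral neighborhood of $X$. As $h^k|_X\ne0$ rationally, $h^k|_{X_\delta}$ is non-torsion in the finitely generated group $H^{2k}(X_\delta;\mathbb Z)$. Its image in the free quotient is nonzero and therefore not divisible by $p$ for large primes $p$, so it is nonzero in $H^{2k}(X_\delta;\mathbb Z)\otimes\mathbb F_p\subset H^{2k}(X_\delta;\mathbb F_p)$. By the case of $\mathbb F_p$, $\mathrm{Vol}\,U_\varepsilon(X)\ge\mathrm{Vol}\,U_{\varepsilon-\delta}(X_\delta)\ge\mathrm{Vol}\,U_{\varepsilon-\delta}(\mathbb{C}P^k)$. Let $\delta\to0$. $\square$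

**Proof of Theorem C.** **Case $d\ne0$.** The lower bound is Theorem A. For the upper bound we put a hypersurface of degree $|d|$ close to a linear subspace. For $\delta>0$ let
$$M_\delta=\{z_0^{|d|}+\delta(z_1^{|d|}+\dots+z_{k+1}^{|d|})=0\}\subset\mathbb{C}P^{k+1}\subset\mathbb{C}P^n .$$
The gradient of the equation does not vanish on $\mathbb C^{k+2}\setminus0$, so $M_\delta$ is a smooth submanifold. With the complex orientation, or its opposite if $d<0$, it represents $d[\mathbb{C}P^k]$. On $M_\delta$ we have $|z_0|^{|d|}\le\delta(k+1)|z|^{|d|}$. A point of $\mathbb{C}P^{k+1}$ has distance $\arcsin(|z_0|/|z|)$ from $\{z_0=0\}$, which is a linear $\mathbb{C}P^k$. So for small $\delta$, $M_\delta$ lies within distance $\rho_\delta=\arcsin\big((\delta(k+1))^{1/|d|}\big)\to0$ of this $\mathbb{C}P^k$, and $\mathrm{Vol}\,U_\varepsilon(M_\delta)\le\mathrm{Vol}\,U_{\varepsilon+2\rho_\delta}(\mathbb{C}P^k)\to\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$.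

**Case $d=0$.** A nonempty $M$ contains a point, so $\mathrm{Vol}\,U_\varepsilon(M)\ge\mathrm{Vol}\,U_\varepsilon(\mathrm{pt})$. Small $2k$-spheres in a coordinate chart around a point exist since $2k+1\le2n$, and they bound. The volumes of their $\varepsilon$-neighborhoods tend to $\mathrm{Vol}\,U_\varepsilon(\mathrm{pt})$ as the radius tends to $0$. For the strict inequality take $\mathrm{pt}\in\mathbb{C}P^k$. Then $U_\varepsilon(\mathrm{pt})\subset U_\varepsilon(\mathbb{C}P^k)$, and the open set $U_\varepsilon(\mathbb{C}P^k)\setminus\overline{U_\varepsilon(\mathrm{pt})}$ is nonempty: since $k\ge1$ and $\varepsilon<\pi/2$, it contains the points of $\mathbb{C}P^k$ at distance $\pi/2$ from $\mathrm{pt}$. $\square$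

Thus the constant $\mathrm{Vol}\,U_\varepsilon(\mathbb{C}P^k)$ is optimal in every nonzero homology class, and for each $\varepsilon<\pi/2$ the hypothesis of the problem is satisfied by some null-homologous $M$, for example by a sufficiently small $2k$-sphere.
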